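\title{Covering properly edge-colored random graphs by linearly many rainbow paths}

\begin{abstract}
We prove that there is an absolute constant $K^*$ such that, for every edge probability $p$, with probability tending to $1$ uniformly in $p$, every proper edge-coloring of the random graph $G(n,p)$ admits at most $K^*n$ rainbow paths that together cover all edges. This settles a problem posed for the range $\Omega(n^{-1})\le p\le O((\ln n/n)^{1/2})$. The result follows from a deterministic theorem for nearly regular graphs with two expansion properties, which also applies to $d$-regular graphs whose nontrivial eigenvalues are $O(\sqrt d)$. The proof grows $O(n)$ rainbow paths simultaneously and steers them, four edges at a time, through uncovered edges nearby. A matching argument shows that for the worst coloring the number of paths needed has order $\min\{n,n^2p\}$ whenever $n^2p\to\infty$.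
\end{abstract}

\section{Introduction}\label{sec:intro}

An edge-coloring of a graph is \emph{proper} if any two edges that share a vertex have distinct colors, and a subgraph of an edge-colored graph is \emph{rainbow} if all of its edges have distinct colors. A family of paths in a graph $G$ \emph{covers} $E(G)$ if every edge of $G$ lies on at least one of the paths; the paths need not be edge-disjoint. We study
\[
\mathrm{rpc}(G)=\max_{\chi}\ \min\{k:\ \text{some $k$ paths that are rainbow under $\chi$ cover } E(G)\},
\]
where $\chi$ runs over all proper edge-colorings of $G$. A single edge is a rainbow path, and a proper coloring of $G$ restricts to a proper coloring of every subgraph $F$. Hence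
\begin{equation}\label{eq:sub}
\mathrm{rpc}(G)\le \mathrm{rpc}(F)+|E(G)\setminus E(F)|\qquad\text{and}\qquad \mathrm{rpc}(G)\le |E(G)|.
\end{equation}

What should one expect for, say, a $d$-regular graph on $n$ vertices? The bound \eqref{eq:sub} gives $dn/2$. In the other direction, color the edges greedily: an edge meets at most $2d-2$ others, so $2d-1$ colors suffice. Under such a coloring every rainbow path has at most $2d-1$ edges, and more than $n/4$ paths are needed to cover $dn/2$ edges. So a linear number of paths is the best one can hope for, and a cover by $O(n)$ paths has to consist of paths of average length of order $d$. Rainbow paths of this length are easy to find. If a rainbow path has $t<d/2$ edges, then at most $t$ neighbors of its end lie on the path and, by properness, at most $t$ edges at its end have a color used on the path, so the path can be extended. The natural guess is therefore that $O(n)$ paths suffice. The difficulty is to make these long paths collect, between them, all the edges.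

Let $G(n,p)$ be the binomial random graph on $n$ vertices, in which each pair of vertices is an edge independently with probability $p=p(n)\in[0,1]$, and let ``with high probability'' (w.h.p.) mean with probability tending to $1$ as $n\to\infty$. Kaique, Mota and Naia proved that if $p=\omega\big((\ln n/n)^{1/2}\big)$, then w.h.p.\ $G\sim G(n,p)$ satisfies $\mathrm{rpc}(G)=O(n)$. For $p=O(n^{-1})$ the same bound follows from \eqref{eq:sub}, because w.h.p.\ $|E(G)|=O(n)$. The range in between is posed as an open problem in \cite{report}.

\medskip
\noindent\textbf{Problem.} \emph{Let $c,C>0$ be constants and let $c/n\le p(n)\le C(\ln n/n)^{1/2}$ for all large $n$. Show that there is a constant $K$, depending at most on $c$ and $C$, such that w.h.p.\ every proper edge-coloring of $G\sim G(n,p)$ admits at most $Kn$ rainbow paths covering $E(G)$.}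
\medskip

We prove this in a stronger form: the constant is absolute and every $p$ is allowed.

\begin{theorem}\label{thm:random}
There are an absolute constant $K^*$ and a sequence $\varepsilon_n\to0$ such that for all $n$ and all $p\in[0,1]$, with probability at least $1-\varepsilon_n$, every proper edge-coloring of $G\sim G(n,p)$ admits at most $K^*n$ rainbow paths covering $E(G)$.
\end{theorem}

The coloring is chosen after the graph, so we use the randomness of $G$ only to establish properties that do not mention colors. Throughout the paper $N(v)$ is the neighborhood of the vertex $v$, and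
\[
\theta=\frac1{200}.
\]

\begin{definition}\label{def:good}
Let $0<\eta\le1/3$, $L\ge1$ and $d>0$. A graph $F$ on $N$ vertices is \emph{$(d,\eta,L)$-good} if the following hold.
\begin{itemize}
\item[(G1)] $d/2\le\deg(v)\le2d$ for every vertex $v$.
\item[(G2)] For every $A\subseteq V(F)$ with $|A|\le\eta N$, the set $\Gamma(A)=\{v:|N(v)\cap A|\ge\theta d\}$ satisfies $|\Gamma(A)|\le L|A|/d$.
\item[(G3)] For every $A\subseteq V(F)$ with $|A|\ge N/3$, at most $LN/d$ vertices $v$ satisfy $|N(v)\cap A|<d/16$.
\end{itemize}
\end{definition}

In a random-like graph a typical vertex has about $d|A|/N$ neighbors in a set $A$. Condition (G2) says that few vertices see far too much of a small set, and (G3) says that few vertices see far too little of a large set. To gauge (G2), note that counting edges at $A$ with (G1) gives only $\theta d\,|\Gamma(A)|\le 2d|A|$, that is, $|\Gamma(A)|\le2|A|/\theta$; condition (G2) gains a factor of order $d$. No more can be gained: if $A$ is the union of the neighborhoods of $k$ vertices, then $|A|\le 2dk$ and these $k$ vertices lie in $\Gamma(A)$. The exceptional sets in (G3), and in (G2) for $|A|\le \eta N$, have $O(N/d)$ vertices and therefore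 meet only $O(N)$ edges. By \eqref{eq:sub} this is exactly the number of edges that we can afford to give up.

\begin{theorem}\label{thm:good}
For all $\eta\in(0,1/3]$ and $L\ge1$ there are $D_0$ and $K_0$ such that if $F$ is a $(d,\eta,L)$-good graph on $N$ vertices with $d\ge D_0$, then every proper edge-coloring of $F$ admits at most $K_0N$ rainbow paths covering $E(F)$.
\end{theorem}

Theorem~\ref{thm:good} also applies to regular graphs with a strong spectral gap.

\begin{corollary}\label{cor:spectral}
For every $\Lambda$ there is $K_\Lambda$ such that the following holds. If $G$ is a $d$-regular graph on $n$ vertices whose adjacency eigenvalues, apart from one eigenvalue $d$, are at most $\Lambda\sqrt d$ in absolute value, then every proper edge-coloring of $G$ admits at most $K_\Lambda n$ rainbow paths covering $E(G)$.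
\end{corollary}

Theorem~\ref{thm:random} is sharp up to the constant. Let $\nu(G)$ be the matching number of $G$, the largest number of pairwise disjoint edges.

\begin{proposition}\label{prop:sharp}
Every graph $G$ satisfies $\mathrm{rpc}(G)\ge\nu(G)$. For $G\sim G(n,p)$ the following hold w.h.p.
\begin{itemize}
\item[(i)] If $np\to\infty$, then $\mathrm{rpc}(G)\ge(\frac12-o(1))n$.
\item[(ii)] If $n^2p\to\infty$, then $\mathrm{rpc}(G)=\Theta(\min\{n,n^2p\})$, with absolute implied constants.
\end{itemize}
\end{proposition}

Section~\ref{sec:model} treats the complete graph and explains what has to change in a sparse graph. Section~\ref{sec:walkers} proves Theorem~\ref{thm:good}. Section~\ref{sec:random} finds a good subgraph of $G(n,p)$ that misses at most $n$ edges and deduces Theorem~\ref{thm:random}. Section~\ref{sec:further} proves Corollary~\ref{cor:spectral} and Proposition~\ref{prop:sharp}, which are not used elsewhere. We write $\chi(e)$ for the color of an edge $e$, and $V(P)$ and $\chi(P)$ for the sets of vertices and of colors of a path $P$.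

\section{The complete graph, and what changes in a sparse graph}\label{sec:model}

The basic idea is to use that we want a cover and not a decomposition. Each path is responsible for certain \emph{target} edges, and it travels from one target to the next along short \emph{connectors}, whose edges may be covered many times. On the complete graph this takes a few lines.

\begin{proposition}\label{prop:clique}
For every $N$ we have $\mathrm{rpc}(K_N)\le12N$.
\end{proposition}

\begin{proof}
For $N\le8$ we have $\binom N2\le4N$, and \eqref{eq:sub} applies. Let $N\ge9$, let $t=\lfloor N/9\rfloor\ge N/18$, and fix a proper coloring $\chi$.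

\emph{Sorting the targets.} We distribute the edges, one at a time, among $12N$ classes so that each class is a rainbow matching with at most $t$ edges. When the edge $e$ is to be placed, at most $\binom N2/t<9N$ classes already have $t$ edges. At most $2(N-2)$ edges share a vertex with $e$, and fewer than $N/2$ other edges have the color of $e$, because a color class is a matching; these edges rule out fewer than $5N/2$ further classes. So some class can take $e$.

\emph{Linking the targets.} Let $w_1x_1,\dots,w_kx_k$ be the edges of a class, $1\le k\le t$. We choose vertices $u_1,\dots,u_{k-1}$ in turn so that $w_1x_1u_1w_2x_2u_2\cdots w_kx_k$ is a rainbow path. The vertex $u_j$ must avoid the $2k$ ends of the targets and $u_1,\dots,u_{j-1}$, fewer than $3t$ vertices in all. The colors $\chi(x_ju_j)$ and $\chi(u_jw_{j+1})$ must avoid the $k$ target colors and the $2(j-1)$ colors of earlier connectors, fewer than $3t$ colors in all; by properness each of these colors excludes at most one choice of $u_j$ at $x_j$ and at most one at $w_{j+1}$. So fewer than $9t\le N$ vertices are excluded and $u_j$ exists. The two new colors differ because their edges share $u_j$.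
\end{proof}

Now let $F$ be a graph on $N$ vertices with degrees between $d/2$ and $2d$, and let $\tau$ be a small constant. The sorting step survives: with classes of size about $\tau d$ there are $O(N/\tau)$ full classes, and an edge conflicts with fewer than $4d+N/2$ others. The linking step does not survive. In $G(n,p)$ two given vertices have $(n-2)p^2$ common neighbors in expectation, which tends to $0$ when $p=o(n^{-1/2})$. Longer connectors do not help in general: at most $(2d)^{k+1}$ vertices lie within distance $k$ of a given vertex, so reaching an arbitrary vertex takes about $\log N/\log(2d)$ steps. For constant $d$ this tends to infinity, while a greedy coloring uses fewer than $4d$ colors and so caps the length of a rainbow path.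

Targets therefore cannot be assigned to paths in advance. We reverse the order: we grow $KN$ paths at once, called \emph{walkers}, keep their ends spread over the whole graph, and let each target be collected by a walker whose end happens to be nearby. We work in rounds. In each round a small fraction of the walkers is extended once, so the number of rounds controls the lengths of all paths. An extension has the form shown in Figure~\ref{fig:step}, and three features of it answer three difficulties.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[dashed] (-2.4,0) .. controls (-1.6,0.7) and (-0.8,-0.7) .. (0,0);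
\draw (0,0)--(3,0);
\draw[line width=2pt] (3,0)--(4.5,0);
\draw (4.5,0)--(6,0);
\fill (0,0) circle (2pt) node[below=3pt] {$v$};
\fill (1.5,0) circle (2pt) node[below=3pt] {$u$};
\fill (3,0) circle (2pt) node[below=3pt] {$w$};
\fill (4.5,0) circle (2pt) node[below=3pt] {$x$};
\fill (6,0) circle (2pt) node[below=3pt] {$y$};
\node at (-1.2,0.5) {$P$};
\node at (1.5,0.4) {\small approach};
\node at (3.75,0.4) {\small target};
\node at (5.25,0.4) {\small exit};
\end{tikzpicture}
\caption{One extension. A rainbow path $P$ (dashed) with end $v$ reaches the uncovered edge $wx$ (thick) in two steps through $u$, crosses it, and takes one more step to a new end $y$ at which few other paths end. The edges $vu$, $uw$, $xy$ may have been covered before.}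
\label{fig:step}
\end{figure}

\emph{The approach has two steps.} Suppose that walkers approached $w$ in one step, from a neighbor of $w$. A walker with $\tau d$ edges cannot use up to $2\tau d$ of the edges at its end, because of its own vertices and colors. This gives up to $2\tau dKN$ forbidden pairs (walker, edge), and about $Kd$ of them suffice to cut off a vertex $w$ from all walkers at all of its neighbors. So this count allows a set $B$ of order $\tau N$ vertices to be cut off, and $B$ meets order $\tau dN$ edges, far more than we can give up. With two steps, this obstruction cuts off $w$ only if many neighbors $u$ of $w$ lie in $B$, that is, only if $w\in\Gamma(B)$, and (G2) bounds $|\Gamma(B)|$ by $O(N/d)$.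

\emph{There is an exit step.} Without it a walker rests at an end of its last target. A vertex lies on up to $2d$ targets, so nothing would keep the walkers from gathering on a small set of vertices, out of reach of most of the remaining targets. The free choice of $y$ lets us cap the number of walkers at each vertex by $2K$, and then a constant fraction of all vertices carry at least $K/4$ walkers.

\emph{Heavily used colors and vertices are withdrawn from connectors.} In Proposition~\ref{prop:clique} the connectors were chosen with all targets known. Now a connector may use up a color or a vertex that the walker would need for a later target. Since the paths have total length at most $\tau dKN$, order $\tau d$ colors could each lie on a constant fraction of all walkers, and these colors may have order $\tau dN$ edges. So once a color or a vertex lies on many walkers, we allow it only as part of a target. Targets alone add little, since a color has at most $N/2$ edges and a vertex at most $2d$.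

\section{Proof of Theorem~\ref{thm:good}}\label{sec:walkers}

\subsection{Constants}

Given $\eta$ and $L$, put
\[
\tau=\frac{\eta\theta}{1000}=\frac{\eta}{200000},\qquad\beta=\frac\eta{200},\qquad C_1=36L,
\]
let $K$ be the least integer with $\beta\tau K\ge32$ and $\beta K\ge C_1+1$, and let
\[
D_0=\max\Big\{\frac L\eta,\ 960L^2,\ \frac8\tau\big(\log_2(\beta K)+3\big)\Big\},\qquad K_0=K+C_1.
\]
There will be $KN$ walkers with at most $\tau d$ edges each, at most $\beta KN$ targets per round, and fewer than $C_1N$ edges left at the end. Let $F$ be a $(d,\eta,L)$-good graph on $N\ge1$ vertices with $d\ge D_0$, fix a proper coloring $\chi$ of $F$, and put $T=\lfloor\tau d/4\rfloor$. We shall use that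
\begin{equation}\label{eq:const}
\eta K\ge400,\qquad\tau d\ge24,\qquad d\ge\frac{1000}\eta\ge3000,\qquad N>\frac d2\ge\frac{48}\eta .
\end{equation}
Indeed $\eta K=200\beta K$ and $\beta K\ge 37$; the third term of $D_0$ gives $d\ge24/\tau$, which exceeds $1000/\eta$; and $N>d/2$ because a vertex has at least $d/2$ neighbors.

\subsection{The process}

We maintain paths $P_1,\dots,P_{KN}$, the walkers, each with a designated end $p_i$. Initially each vertex carries exactly $K$ one-vertex paths. At any time $H$ is the set of edges of $F$ that lie on no walker. We perform rounds $1,2,\dots$ as long as $|H|\ge C_1N$ and the round number is at most $T$. In a round, each walker is left unchanged or extended once, at its end, by four edges. So every walker has at most $4T\le\tau d$ edges at all times.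

In the description and analysis of a round, $P_i$, $p_i$ and the following quantities always refer to the \emph{start} of the round. Walker $i$ is \emph{at} $v$ if $p_i=v$, and the \emph{load} $\ell(v)$ is the number of walkers at $v$, so $\sum_v\ell(v)=KN$. A \emph{resource} is a vertex of $F$ or a color; a path \emph{contains} a resource $r$ if $r\in V(P)\cup\chi(P)$. The \emph{usage} $U(r)$ is the number of $i$ such that $P_i$ contains $r$. Since each walker has at most $\tau d$ colors and at most $\tau d+1\le2\tau d$ vertices,
\begin{equation}\label{eq:usage}
\sum_{\gamma\text{ color}}U(\gamma)\le KN\tau d,\qquad\sum_{z\text{ vertex}}U(z)\le2KN\tau d.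
\end{equation}
A resource $r$ is \emph{saturated} in the round if $U(r)\ge\eta KN/48$. By \eqref{eq:usage} there are at most $48\tau d/\eta<d/1000$ saturated colors and at most $96\tau d/\eta<d/1000$ saturated vertices.

\medskip
\noindent\emph{One round.} Let $m=\min\{|H|,\lfloor\beta KN\rfloor\}$, with $H$ taken at the start of the round. Since $|H|\ge C_1N$ and $\beta KN\ge C_1N+N$, we have
\begin{equation}\label{eq:m}
C_1N\le m\le\beta KN.
\end{equation}
Choose $m$ edges of $H$, the \emph{targets} of the round, and orient each of them arbitrarily as $(w,x)$, with \emph{tail} $w$ and \emph{head} $x$. By (G1) each vertex is the tail of at most $2d$ targets and the head of at most $2d$ targets. The targets are processed one by one; a target is processed even if an earlier extension in the same round has already covered it. At the time when $(w,x)$ is processed, an \emph{approach} to it is a pair $(i,u)$ of a walker and a vertex such that, with $v=p_i$, both $vu$ and $uw$ are edges and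
\begin{itemize}
\item[(R1)] walker $i$ has not yet been extended in this round;
\item[(R2)] $u\ne x$, $\chi(vu)\ne\chi(wx)$, and $P_i$ contains none of $u,w,x,\chi(vu),\chi(uw),\chi(wx)$;
\item[(R3)] $u$, $\chi(vu)$ and $\chi(uw)$ are unsaturated.
\end{itemize}
An \emph{exit} for this approach is a neighbor $y$ of $x$ such that
\begin{itemize}
\item[(R4)] $y\notin V(P_i)\cup\{u,w\}$, $\chi(xy)\notin\chi(P_i)\cup\{\chi(vu),\chi(uw),\chi(wx)\}$, and $y$ and $\chi(xy)$ are unsaturated;
\item[(R5)] $\ell(y)$ plus the number of walkers that have acquired the new end $y$ so far in this round is less than $2K$.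
\end{itemize}
If there is an approach with an exit, we choose one and extend walker $i$ by $vu,uw,wx,xy$, with new end $y$; the target \emph{succeeds}. Otherwise it \emph{fails} and nothing is done.

\begin{lemma}\label{lem:inv}
At all times every walker is a rainbow path. At the start of every round $\ell(v)\le2K$ for all $v$. Over the whole process, each edge is a successful target at most once.
\end{lemma}

\begin{proof}
Consider an extension. By (R1) the walker equals $P_i$ when it is extended. The vertices $u,w,x,y$ lie outside $V(P_i)$ by (R2) and (R4). They are distinct: $uw$, $wx$, $xy$ are edges, $u\ne x$ by (R2), and $y\ne u,w$ by (R4). The four new colors lie outside $\chi(P_i)$. The edges $vu$ and $uw$ are distinct because $w\notin V(P_i)$ gives $w\ne v$, and $uw$ and $wx$ are distinct because $u\ne x$; so properness gives $\chi(vu)\ne\chi(uw)$ and $\chi(uw)\ne\chi(wx)$. The remaining four inequalities between new colors are part of (R2) and (R4).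

Initially $\ell=K$. The load of $y$ after a round is at most $\ell(y)$ plus the number of arrivals at $y$, which is $\ell(y)$ if there is no arrival and at most $2K$ otherwise, by (R5) applied to the last arrival. Finally, the targets of a round are distinct edges, and a successful target is covered at the end of its round, so it is not a target later.
\end{proof}

\subsection{No resource is overused}

To apply (G2) to the set of vertices at which many walkers contain a given resource, we need this set to have at most $\eta N$ elements. The averages \eqref{eq:usage} do not give this for every resource; saturation does.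

\begin{lemma}\label{lem:usage}
At the start of every round, $U(r)\le\eta KN/24$ for every resource $r$.
\end{lemma}

\begin{proof}
If $r$ is unsaturated in the round, there is nothing to prove, so let it be saturated. In round $1$ no resource is saturated: a color has usage $0$, and a vertex has usage $K<\eta KN/48$ by \eqref{eq:const}. Let $s$ be the last earlier round in which $r$ is unsaturated. At the start of round $s$ the usage of $r$ is less than $\eta KN/48$. During round $s$ it grows by at most the number of extended walkers, which is at most $m\le\beta KN=\eta KN/200$. In the rounds after $s$, rules (R3) and (R4) allow $r$ to enter a walker only as the color $\chi(wx)$ or as an end $w$ or $x$ of a successful target. By Lemma~\ref{lem:inv} this happens at most once for each edge that has color $r$, or is incident with the vertex $r$. There are at most $N/2$ such edges for a color and at most $2d<4N$ for a vertex, and $4N\le\eta KN/100$ by \eqref{eq:const}. So the usage of $r$ is less than $\eta KN\big(\frac1{48}+\frac1{200}+\frac1{100}\big)=\frac{43}{1200}\eta KN<\frac{\eta KN}{24}$.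
\end{proof}

\subsection{Most targets succeed}

Fix a round. A target is \emph{stranded} if it has no approach at the time when it is processed. We first deal with failing targets that are not stranded.

\begin{lemma}\label{lem:exit}
At most $2LN$ targets fail without being stranded.
\end{lemma}

\begin{proof}
Call a vertex $y$ \emph{full} if $\ell(y)$ plus the number of arrivals at $y$ during the whole round is at least $2K$. These quantities sum to at most $KN+m\le(1+\beta)KN$, so at most $(1+\beta)N/2$ vertices are full and at least $(1-\beta)N/2\ge N/3$ are not. By (G3), the set $Q_1$ of vertices with fewer than $d/16$ non-full neighbors has $|Q_1|\le LN/d$.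

Let $(w,x)$ be a target with $x\notin Q_1$ and let $(i,u)$ be an approach to it. A non-full vertex satisfies (R5) at every time during the round, so at least $d/16$ neighbors of $x$ satisfy (R5). Rule (R4) excludes at most $\tau d+3$ of them for lying in $V(P_i)\cup\{u,w\}$; at most $\tau d+3$ for a forbidden color, one neighbor for each color by properness; and fewer than $d/1000$ each for a saturated vertex and for a saturated color. By \eqref{eq:const} and $\tau<1/1000$, the total is at most $2\tau d+6+2d/1000\le 6d/1000<d/16$. So an exit exists and the target succeeds. Hence every failing target that is not stranded has its head in $Q_1$, and there are at most $2d|Q_1|\le2LN$ such targets.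
\end{proof}

For a stranded target $(w,x)$, every walker at distance two from $w$ along every admissible route is blocked. There are six possible reasons, and we apply the pigeonhole principle three times, over the walkers at $v$, over the neighbors $v$ of $u$, and over the neighbors $u$ of $w$, to find one reason that is responsible for a constant share at each level. The following sets record the outcome.

Let $V_1=\{v:\ell(v)\ge K/4\}$. Lemma~\ref{lem:inv} gives $KN\le2K|V_1|+KN/4$, so $|V_1|\ge3N/8\ge N/3$, and by (G3) the set
\[
Q_0=\{u:|N(u)\cap V_1|<d/16\}
\]
has $|Q_0|\le LN/d$. Further: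
\begin{itemize}
\item $A^*$ is the set of vertices $v$ such that at least $K/24$ walkers at $v$ are extended during this round;
\item for a resource $r$, $A_r$ is the set of vertices $v$ such that at least $K/24$ walkers $i$ at $v$ have $P_i$ containing $r$;
\item an ordered pair $(v,u)$ with $vu\in E(F)$ is \emph{bad} if at least $K/24$ walkers $i$ at $v$ have $P_i$ containing $\chi(vu)$ or $u$;
\item $B$ is the set of vertices $u$ such that $(v,u)$ is bad for at least $\theta d$ neighbors $v$ of $u$.
\end{itemize}
A \emph{candidate} for the target $(w,x)$ is a neighbor $u\ne x$ of $w$ such that $u$ and $\chi(uw)$ are unsaturated. Every target has at least $d/2-1-2d/1000\ge2d/5$ candidates.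

\begin{lemma}\label{lem:seven}
If $(w,x)$ is stranded, then every candidate $u$ for $(w,x)$ lies in one of the sets
\[
Q_0,\quad\Gamma(A^*),\quad\Gamma(A_{\chi(wx)}),\quad\Gamma(A_{\chi(uw)}),\quad B,\quad\Gamma(A_w),\quad\Gamma(A_x).
\]
\end{lemma}

\begin{proof}
Let $u\notin Q_0$ be a candidate. From the at least $d/16$ vertices $v\in N(u)\cap V_1$ discard the at most one vertex with $\chi(vu)=\chi(wx)$ and the fewer than $d/1000$ vertices with $\chi(vu)$ saturated. At least $d/16-1-d/1000\ge d/20$ vertices remain. Let $v$ be one of them and let $i$ be a walker at $v$. The pair $(i,u)$ satisfies (R3) and the first two conditions of (R2), and it is not an approach. So one of the following holds: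
\begin{itemize}
\item[(a)] walker $i$ was extended earlier in this round;
\item[(b)] $P_i$ contains $\chi(wx)$;
\item[(c)] $P_i$ contains $\chi(uw)$;
\item[(d)] $P_i$ contains $\chi(vu)$ or $u$;
\item[(e)] $P_i$ contains $w$;
\item[(f)] $P_i$ contains $x$.
\end{itemize}
(The vertices $v=w$ and $v=x$ need no separate treatment: $P_i$ contains its end, so (e) or (f) holds.) As $\ell(v)\ge K/4$, one of the six reasons applies to at least $K/24$ walkers at $v$; assign one such reason to $v$. According to the reason, $v\in A^*$, $v\in A_{\chi(wx)}$, $v\in A_{\chi(uw)}$, the pair $(v,u)$ is bad, $v\in A_w$, or $v\in A_x$. One reason is assigned to at least $d/120\ge\theta d$ of the remaining neighbors $v$ of $u$, and this puts $u$ into the corresponding one of the last six sets.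
\end{proof}

\begin{lemma}\label{lem:stranded}
At most $m/20+(3+4L)N$ targets are stranded.
\end{lemma}

\begin{proof}
At most $m$ walkers are extended in the round, and walkers at distinct vertices are distinct. So \eqref{eq:m} and Lemma~\ref{lem:usage} give
\[
|A^*|\le\frac{24m}K\le24\beta N\le\eta N,\qquad|A_r|\le\frac{24\,U(r)}K\le\eta N .
\]
Thus (G2) applies to each of these sets $A$. It gives $|\Gamma(A)|\le L|A|/d\le\eta N$, since $d\ge L$, so (G2) applies once more. In particular, for every resource $r$,
\begin{equation}\label{eq:gamma}
|\Gamma(A_r)|\le\frac{24L\,U(r)}{Kd},\qquad|\Gamma(\Gamma(A_r))|\le\frac{24L^2\,U(r)}{Kd^2}.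
\end{equation}

Let $(w,x)$ be stranded. By Lemma~\ref{lem:seven}, one of the seven alternatives holds for at least $2d/35\ge\theta d$ candidates $u\in N(w)$. This sorts the stranded targets into seven types. When a type is a condition on $w$ alone, we bound the number of vertices $w$ and multiply by $2d$; when it involves the target edge, we count targets directly. We use $d\ge960L^2$ and $\tau/\theta=\eta/1000$.

\emph{Type (0): $w\in\Gamma(Q_0)$.} Since $d\ge L/\eta$, we have $|Q_0|\le LN/d\le\eta N$, so $|\Gamma(Q_0)|\le L^2N/d^2$. There are at most $2L^2N/d\le N$ targets of this type.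

\emph{Type (a): $w\in\Gamma(\Gamma(A^*))$.} This set has at most $24L^2m/(Kd^2)$ vertices, so there are at most $48L^2m/(Kd)\le m/20$ targets.

\emph{Type (b): $w\in\Gamma(\Gamma(A_{\chi(wx)}))$.} By properness the pair $(w,\chi(wx))$ determines the target. By \eqref{eq:gamma} and \eqref{eq:usage} the number of pairs $(w,\gamma)$ with $w\in\Gamma(\Gamma(A_\gamma))$ is at most $\sum_\gamma 24L^2U(\gamma)/(Kd^2)\le24L^2\tau N/d\le N$.

\emph{Type (c): at least $\theta d$ neighbors $u$ of $w$ satisfy $u\in\Gamma(A_{\chi(uw)})$.} Here the set depends on $u$, so (G2) cannot be applied a second time, and properness takes its place. Consider the pairs $(u,w)$ with $uw\in E(F)$ and $u\in\Gamma(A_{\chi(uw)})$. Since $u$ and the color $\chi(uw)$ determine $w$, their number is at most $\sum_\gamma|\Gamma(A_\gamma)|\le\sum_\gamma24LU(\gamma)/(Kd)\le24L\tau N$. So at most $24L\tau N/(\theta d)$ vertices $w$ have the property, and there are at most $48L\tau N/\theta\le LN$ targets.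

\emph{Type (d): $w\in\Gamma(B)$.} For a walker $i$ at $v$, at most $\tau d$ neighbors $u$ of $v$ have $\chi(vu)\in\chi(P_i)$, and at most $\tau d$ lie in $V(P_i)\setminus\{v\}$. So there are at most $2\tau dKN$ pairs $(i,u)$ with $u\in N(p_i)$ and $P_i$ containing $\chi(p_iu)$ or $u$. Each bad pair $(v,u)$ accounts for at least $K/24$ of them, so there are at most $48\tau dN$ bad pairs, and $|B|\le48\tau N/\theta\le\eta N$. By (G2), $|\Gamma(B)|\le L\eta N/d$, and there are at most $2L\eta N\le2LN$ targets.

\emph{Type (e): $|N(w)\cap\Gamma(A_w)|\ge\theta d$.} By \eqref{eq:gamma}, $\theta d\le|\Gamma(A_w)|\le24LU(w)/(Kd)$, so $U(w)\ge\theta Kd^2/(24L)$. By \eqref{eq:usage} at most $48L\tau N/(\theta d)$ vertices $w$ have such a large usage, and there are at most $96L\tau N/\theta\le LN$ targets.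

\emph{Type (f): $w\in\Gamma(\Gamma(A_x))$.} By \eqref{eq:gamma} and \eqref{eq:usage} the number of such pairs $(w,x)$ is at most $\sum_x24L^2U(x)/(Kd^2)\le48L^2\tau N/d\le N$.

Types (0), (b), (f) contribute at most $3N$, types (c), (d), (e) at most $4LN$, and type (a) at most $m/20$.
\end{proof}

By Lemmas~\ref{lem:exit} and~\ref{lem:stranded}, $L\ge1$ and $m\ge36LN$, the number of failing targets in a round is at most
\begin{equation}\label{eq:half}
\frac m{20}+(3+6L)N\le\frac m{20}+9LN\le\frac m{20}+\frac m4<\frac m2 .
\end{equation}
The error term $9LN$ does not shrink with $m$. This is why the process stops once fewer than $C_1N$ edges are uncovered.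

\subsection{Termination}

It remains to see that the process reaches $|H|<C_1N$ before the walkers become too long. Suppose that all rounds $1,\dots,T$ are performed. The successful targets of a round are distinct edges that are in $H$ at its start and not at its end, so by \eqref{eq:half} each round decreases $|H|$ by at least $m/2$.

A round that starts with $|H|\ge\beta KN$ decreases $|H|$ by at least $\lfloor\beta KN\rfloor/2\ge\beta KN/4$. As $|E(F)|\le dN$ by (G1), there are at most $4d/(\beta K)\le\tau d/8$ such rounds, by $\beta\tau K\ge32$. In any other round $|H|$ is an integer less than $\beta KN$, so $m=|H|$ and $|H|$ is at least halved. If there are $j\ge1$ such rounds, the first starts with $|H|<\beta KN$ and the last with $|H|\ge C_1N\ge N$, so $2^{j-1}<\beta K$ and $j<\log_2(\beta K)+1$. Since $\log_2(\beta K)+3\le\tau d/8$, we obtain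
\[
T\le\frac{\tau d}8+\log_2(\beta K)+1\le\frac{\tau d}4-2<\Big\lfloor\frac{\tau d}4\Big\rfloor=T,
\]
a contradiction. So the process stops with $|H|<C_1N$. The walkers that have at least one edge, together with the edges of $H$ as single-edge paths, form a family of at most $(K+C_1)N=K_0N$ rainbow paths covering $E(F)$. This proves Theorem~\ref{thm:good}. \qed

\begin{remark}
The lower bound in (G1) provides the candidates, and the upper bound converts exceptional vertices into exceptional targets and bounds $|E(F)|$. Condition (G3) is used twice, to find room for an exit ($Q_1$) and walkers near a candidate ($Q_0$). Condition (G2) is used only in Lemma~\ref{lem:stranded}. The halving phase lasts a bounded number of rounds, and this is why a constant lower bound on $d$ suffices. The hypotheses are not necessary for the conclusion. In a disjoint union of many copies of $K_{d+1}$, a set $A$ of $\lceil\theta d\rceil$ vertices of one copy has the rest of that copy in $\Gamma(A)$, so (G2) fails once $d$ is large in terms of $L$; yet Proposition~\ref{prop:clique}, applied to each copy, gives a cover by $12N$ rainbow paths.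
\end{remark}

\section{A good subgraph of $G(n,p)$}\label{sec:random}

Let $G\sim G(n,p)$ with vertex set $V$, and put
\[
d=np,\qquad\eta_1=\frac{\theta^2}{4e^3},\qquad L_1=\frac{16}\theta=3200,\qquad D=4\cdot10^6 .
\]
Then $n\ge d$, and $D>1/\eta_1=160000\,e^3$ because $e^3<21$. We assume $d\ge D$ in Lemmas~\ref{lem:G2}--\ref{lem:clean}. Conditions (G2) and (G3) hold in $G$ itself by union bounds. Condition (G1) is different: for constant $d$ a vertex is isolated with probability $(1-p)^{n-1}$, which is bounded away from $0$. We have to delete the vertices of atypical degree, repair the damage that this does to other degrees, and lose only $O(n)$ edges.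

We use the estimate $\binom Mk\le(eM/k)^k$, Markov's inequality $\Pr(X\ge t)\le\mathbb EX/t$ for $X\ge0$, Chebyshev's inequality $\Pr(|X-\mathbb EX|\ge t)\le\operatorname{Var}X/t^2$, and the Chernoff bounds: if $X$ is binomial with mean $\mu$, then
\[
\Pr(X\le(1-\delta)\mu)\le e^{-\delta^2\mu/2}\quad(0\le\delta\le1),\qquad\Pr(X\ge2\mu)\le e^{-\mu/3}.
\]

\begin{lemma}\label{lem:G2}
If $d\ge D$, then with probability at least $1-1/n$, for every nonempty $A\subseteq V$ with $|A|\le\eta_1n$ at most $L_1|A|/d$ vertices $v$ satisfy $|N(v)\cap A|\ge\theta d$.
\end{lemma}

\begin{proof}
Suppose that the bound fails for a set $A$ of size $a$. Then there is a set $S$ of size $s=\lceil L_1a/d\rceil$ all of whose vertices have at least $\theta d$ neighbors in $A$, and $1\le s\le a$ since $d\ge L_1$. The sets $S$ and $A$ may intersect, but the sum $\sum_{v\in S}|N(v)\cap A|\ge s\theta d$ counts each edge at most twice. So at least $k=\lceil s\theta d/2\rceil$ edges have one end in $S$ and the other in $A$, among at most $sa$ vertex pairs of this form. For fixed $A$ and $S$ this has probability at most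
\[
\binom{sa}kp^k\le\Big(\frac{esap}k\Big)^k\le\Big(\frac{2ea}{\theta n}\Big)^k\le\Big(\frac{2ea}{\theta n}\Big)^{s\theta d/2}\le\Big(\frac a{en}\Big)^{s\theta d/4}.
\]
The second step uses $k\ge s\theta d/2$ and $p/d=1/n$. The third uses $2ea/(\theta n)\le2e\eta_1/\theta<1$. The last uses $2ea/(\theta n)\le(a/(en))^{1/2}$, which after squaring is $a/n\le\theta^2/(4e^3)$; this is the reason for the choice of $\eta_1$.

For given $a$ there are at most $(en/a)^a(en/s)^s$ pairs $(A,S)$. Since $a\le sd/L_1=s\theta d/16$, the first factor is at most $(en/a)^{s\theta d/16}$. For the second, $s\ge a/d$ and $en/a\ge e$ give $en/s\le(en/a)\,d\le(en/a)^{1+\ln d}$, and $1+\ln d\le d/3200=\theta d/16$ for $d\ge D$; so the second factor is also at most $(en/a)^{s\theta d/16}$. The probability that the bound fails for some set of size $a$ is thus at most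
\[
\Big(\frac{en}a\Big)^{s\theta d\left(\frac1{16}+\frac1{16}-\frac14\right)}=\Big(\frac{en}a\Big)^{-s\theta d/8}\le\Big(\frac{en}a\Big)^{-2a}\le(en)^{-2}.
\]
Here we used $s\theta d\ge16a$, and that $(en/a)^a$ is increasing in $a\in[1,n]$, as its logarithm has derivative $\ln(n/a)\ge0$. Summing over $a\le n$ gives at most $1/n$.
\end{proof}

\begin{lemma}\label{lem:G3}
If $d\ge D$, then with probability at least $1-e^{-2n}$, for every $A\subseteq V$ with $|A|\ge n/4$ at most $100n/d$ vertices $v$ satisfy $|N(v)\cap A|<d/16$.
\end{lemma}

\begin{proof}
Suppose that the bound fails for $A$. Then there is a set $S$ of size $s=\lceil100n/d\rceil$ all of whose vertices have fewer than $d/16$ neighbors in $A'=A\setminus S$. Since $n\ge d\ge D$, we have $s\le n/40000+1\le n/20$, so $|A'|\ge n/5$. The number $X$ of edges between the disjoint sets $S$ and $A'$ is then less than $sd/16$. For fixed $A$ and $S$ the variable $X$ is binomial with mean $\mu=s|A'|p\ge sd/5$, so $sd/16\le\frac5{16}\mu$, and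
\[
\Pr\big(X\le\tfrac5{16}\mu\big)\le e^{-(11/16)^2\mu/2}\le e^{-121sd/2560}\le e^{-sd/25}\le e^{-4n}.
\]
There are at most $4^n$ pairs $(A,S)$, and $4^ne^{-4n}\le e^{-2n}$.
\end{proof}

We now measure the cost of the deletion. A vertex of atypical degree $k$ costs its own $k$ edges. We shall see that the repair deletes at most one further vertex, of degree at most $2d$, per atypical vertex. So we charge $k+2d$ to such a vertex and put
\[
f(k)=(k+2d)\,\mathbf 1\big[k\notin[3d/4,2d]\big],\qquad Z=\sum_{v\in V}f(\deg v).
\]
The expectation of $Z/n$ is exponentially small in $d$. For constant $d$ this does not tend to $0$, so Markov's inequality is not enough and we also need the variance.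

\begin{lemma}\label{lem:cost}
There is a sequence $\varepsilon'_n\to0$, not depending on $p$, such that $\Pr(Z>n)\le\varepsilon'_n$ whenever $d\ge D$.
\end{lemma}

\begin{proof}
The degree of a vertex $v$ is binomial with mean $\mu=(n-1)p=d-p$, so $15d/16\le\mu\le d$. Hence $2d\ge2\mu$ and $3d/4\le\frac45\mu$, and the Chernoff bounds give
\[
\Pr\big(\deg v\notin[3d/4,2d]\big)\le e^{-\mu/3}+e^{-\mu/50}\le2e^{-\mu/50}\le2e^{-3d/160}.
\]
A binomial variable has variance at most its mean, so $\mathbb E(\deg v)^2\le d^2+d$ and
\begin{equation}\label{eq:second}
\mathbb E(\deg v+2d)^2\le(d^2+d)+4d^2+4d^2\le10d^2 .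
\end{equation}
By the Cauchy--Schwarz inequality, $\mathbb Ef(\deg v)\le\sqrt{20}\,d\,e^{-3d/320}\le h(d)$, where $h(t)=5te^{-t/110}$. For $d\ge D$ we have $h(d)\le1/2$, so $\mathbb EZ\le h(d)n\le n/2$.

If $d\ge n^{1/4}$, Markov's inequality gives $\Pr(Z>n)\le h(d)\le\sup_{t\ge n^{1/4}}h(t)$, which tends to $0$.

Let $d<n^{1/4}$. Two degrees interact through a single edge. For $u\ne v$ write $\deg u=\xi+a$ and $\deg v=\xi+b$, where $\xi$ is the indicator of the edge $uv$, the variables $a,b$ are binomial with parameters $n-2$ and $p$, and $\xi,a,b$ are independent. Put $g(j)=\mathbb Ef(j+a)$ for $j\in\{0,1\}$. Given $\xi$, the variables $f(\deg u)$ and $f(\deg v)$ are independent, each with mean $g(\xi)$. So $\mathbb E[f(\deg u)f(\deg v)]=\mathbb E[g(\xi)^2]$ and $\mathbb Ef(\deg u)=\mathbb Ef(\deg v)=\mathbb Eg(\xi)$. From $0\le f(k)\le k+2d$ we get $0\le g(j)\le1+d+2d\le4d$. Therefore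
\[
\operatorname{Cov}\big(f(\deg u),f(\deg v)\big)=\operatorname{Var}g(\xi)=p(1-p)\big(g(1)-g(0)\big)^2\le16pd^2 .
\]
Also $\operatorname{Var}f(\deg v)\le10d^2$ by \eqref{eq:second}. Hence $\operatorname{Var}Z\le10nd^2+16n^2pd^2=10nd^2+16nd^3\le26nd^3$, and Chebyshev's inequality with $t=n/2$ gives $\Pr(Z>n)\le104d^3/n\le104n^{-1/4}$. Take $\varepsilon'_n=\max\{104n^{-1/4},\sup_{t\ge n^{1/4}}h(t)\}$.
\end{proof}

The window $[3d/4,2d]$ leaves a margin of $d/4$ above the lower bound in (G1). A vertex that loses at least $d/4$ neighbors has to be deleted too, and this could start a cascade. Lemma~\ref{lem:G2} stops it.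

\begin{lemma}\label{lem:clean}
Let $d\ge D$, and suppose that $G$ has the properties in Lemmas~\ref{lem:G2} and~\ref{lem:G3} and that $Z\le n$. Then there is a set $V_0\subseteq V$, depending only on $G$, such that $F=G[V_0]$ is $(d,\eta_1,3200)$-good and $|E(G)\setminus E(F)|\le n$.
\end{lemma}

\begin{proof}
Let $X=\{v:\deg v\notin[3d/4,2d]\}$; then $2d|X|\le Z\le n$. Start with $Y=X$ and, as long as possible, add to $Y$ the first vertex, in a fixed order of $V$, that lies outside $Y$ and has at least $d/4$ neighbors in $Y$. If $X=\emptyset$, nothing is added. If $X\ne\emptyset$, fewer than $|X|$ vertices are added. Otherwise consider the moment when exactly $|X|$ vertices have been added. Then $|Y|=2|X|\le n/d\le\eta_1n$, and each added vertex has at least $d/4\ge\theta d$ neighbors in $Y$. Lemma~\ref{lem:G2} gives $|X|\le2L_1|X|/d<|X|$, a contradiction. So the final set $Y$ has $|Y\setminus X|\le|X|$ and $|Y|\le2|X|\le n/d$.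

Let $V_0=V\setminus Y$ and $N=|V_0|\ge n-n/d\ge0.99n$. A vertex of $V_0$ has degree in $[3d/4,2d]$ in $G$ and fewer than $d/4$ neighbors in $Y$, which gives (G1) for $F$. For $A\subseteq V_0$ and $v\in V_0$, the neighbors of $v$ in $A$ are the same in $F$ and in $G$. So (G2) follows from Lemma~\ref{lem:G2}, because $\eta_1N\le\eta_1n$ and $\Gamma(\emptyset)=\emptyset$, and (G3) follows from Lemma~\ref{lem:G3}, because $N/3\ge n/4$ and $100n/d\le3200N/d$. Every edge outside $F$ meets $Y$, and the vertices of $Y\setminus X$ have degree at most $2d$, so
\[
|E(G)\setminus E(F)|\le\sum_{v\in X}\deg v+2d\,|Y\setminus X|\le\sum_{v\in X}(\deg v+2d)=Z\le n.\qedhere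
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:random}]
Let $D_0$ and $K_0$ be given by Theorem~\ref{thm:good} for $\eta=\eta_1$ and $L=3200$, and put $D^*=\max\{D,D_0\}$, $K^*=\max\{D^*,K_0+1\}$ and $\varepsilon_n=\max\{2/(D^*n),\ 1/n+e^{-2n}+\varepsilon'_n\}$. Fix $n$ and $p$.

If $np<D^*$, then $|E(G)|$ is binomial with mean and variance at most $D^*n/2$. By Chebyshev's inequality with $t=D^*n/2$, we have $|E(G)|\le D^*n$ with probability at least $1-2/(D^*n)$, and then $\mathrm{rpc}(G)\le D^*n$ by \eqref{eq:sub}.

If $np\ge D^*$, then by Lemmas~\ref{lem:G2}, \ref{lem:G3} and~\ref{lem:cost} the hypotheses of Lemma~\ref{lem:clean} hold with probability at least $1-1/n-e^{-2n}-\varepsilon'_n$. In that case Theorem~\ref{thm:good} gives $\mathrm{rpc}(F)\le K_0|V_0|\le K_0n$, and \eqref{eq:sub} gives $\mathrm{rpc}(G)\le K_0n+n$.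
\end{proof}

Theorem~\ref{thm:random} solves the problem stated in Section~\ref{sec:intro}, with $K=K^*$ independent of $c$ and $C$.

\section{Spectral expanders and lower bounds}\label{sec:further}

\subsection{Regular graphs with small eigenvalues}

We recall the expander mixing lemma. If $G$ is $d$-regular on $n$ vertices and its adjacency eigenvalues, apart from one eigenvalue $d$, are at most $\lambda$ in absolute value, then for all vertex sets $S$ and $A$,
\begin{equation}\label{eq:mixing}
\Big|\sum_{s\in S}|N(s)\cap A|-\frac dn|S||A|\Big|\le\lambda\sqrt{|S||A|}.
\end{equation}
The sum equals $\mathbf 1_S^{\mathsf T}M\mathbf 1_A$ for the adjacency matrix $M$; the components of $\mathbf 1_S$ and $\mathbf 1_A$ along the all-ones eigenvector contribute $d|S||A|/n$, and on the orthogonal complement $M$ has norm at most $\lambda$.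

\begin{proof}[Proof of Corollary~\ref{cor:spectral}]
Let $\eta=\theta/2$ and $L=\max\{1,4\Lambda^2/\theta^2\}$, let $D_0,K_0$ be given by Theorem~\ref{thm:good}, and put $K_\Lambda=\max\{D_0,K_0\}$. If $d<D_0$, then $G$ has $dn/2\le D_0n$ edges and \eqref{eq:sub} applies. Let $d\ge D_0$. We show that $G$ is $(d,\eta,L)$-good, using \eqref{eq:mixing} with $\lambda=\Lambda\sqrt d$. Condition (G1) holds by regularity.

For (G2), let $|A|\le\theta n/2$ and $S=\Gamma(A)$. Then $\theta d|S|\le\frac{\theta d}2|S|+\Lambda\sqrt{d|S||A|}$. Moving the first term to the left and squaring gives $|S|\le\frac{4\Lambda^2}{\theta^2}\cdot\frac{|A|}d\le L|A|/d$.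

For (G3), let $|A|\ge n/3$ and $S=\{v:|N(v)\cap A|<d/16\}$. Then $\frac d{16}|S|\ge\frac d3|S|-\Lambda\sqrt{d|S|n}$, that is, $\frac{13}{48}d|S|\le\Lambda\sqrt{d|S|n}$. So $|S|\le(48/13)^2\Lambda^2n/d\le14\Lambda^2n/d\le Ln/d$.

Theorem~\ref{thm:good} now gives $\mathrm{rpc}(G)\le K_0n$.
\end{proof}

\subsection{Sharpness}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Give all edges of a maximum matching one color, and give the other edges further, pairwise distinct colors. This coloring is proper, and a rainbow path contains at most one edge of the matching. So $\mathrm{rpc}(G)\ge\nu(G)$.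

(i) The vertices missed by a maximum matching form an independent set, since an edge between two of them would enlarge the matching. So $\nu(G)\ge(n-\alpha(G))/2$, where $\alpha(G)$ is the largest size of an independent set. Let $\varepsilon=(np)^{-1/3}$, which tends to $0$, and $k=\lceil\varepsilon n\rceil$. Then $k\ge n^{2/3}\ge2$ for $n\ge3$, so $p\binom k2\ge p\varepsilon^2n^2/4=n(np)^{1/3}/4\ge n$ for large $n$. Hence
\[
\Pr(\alpha(G)\ge\varepsilon n)\le2^n(1-p)^{\binom k2}\le2^ne^{-n}\to0,
\]
and w.h.p.\ $\nu(G)\ge(1-\varepsilon)n/2$.

(ii) \emph{Upper bound.} By Theorem~\ref{thm:random}, w.h.p.\ $\mathrm{rpc}(G)\le K^*n$. The number of edges has mean and variance at most $n^2p/2$, so Chebyshev's inequality gives $\Pr(|E(G)|>n^2p)\le2/(n^2p)\to0$, and w.h.p.\ $\mathrm{rpc}(G)\le n^2p$ by \eqref{eq:sub}.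

\emph{Lower bound for $p\le1/n$.} Let $I$ be the number of components of $G$ that consist of a single edge. These edges form a matching, so $\nu(G)\ge I$. For $n\ge2$ we have $\binom n2\ge n^2/4$ and $(1-1/n)^n\ge1/4$, so
\[
\mathbb EI=\binom n2p(1-p)^{2n-4}\ge\frac{n^2p}4\Big(1-\frac1n\Big)^{2n}\ge\frac{n^2p}{64}\to\infty .
\]
Two disjoint pairs of vertices are both single-edge components if and only if both are edges and the $4$ pairs between them and the $4(n-4)$ pairs joining them to the other vertices are non-edges; two distinct intersecting pairs cannot both be components. Therefore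
\[
\mathbb E[I(I-1)]\le\binom n2^2p^2(1-p)^{4n-12}=(1-p)^{-4}(\mathbb EI)^2=\big(1+O(1/n)\big)(\mathbb EI)^2,
\]
and $\operatorname{Var}I\le\mathbb EI+O(1/n)(\mathbb EI)^2=o((\mathbb EI)^2)$. By Chebyshev's inequality, w.h.p.\ $I\ge\mathbb EI/2\ge n^2p/128$, and $n^2p=\min\{n,n^2p\}$ in this range.

\emph{Lower bound for $p\ge1/n$.} Give the vertex pairs independent uniform labels in $[0,1]$. The pairs with label at most $p$ form a copy of $G(n,p)$, which contains the copy of $G(n,1/n)$ formed by the pairs with label at most $1/n$. Adding edges does not decrease $\nu$, so the previous case with $p=1/n$ gives $\nu(G)\ge n/128$ w.h.p., and $n=\min\{n,n^2p\}$ in this range.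

If $p(n)$ lies in each range for infinitely many $n$, we apply the two arguments to the two subsequences. Altogether, w.h.p.\ $\frac1{128}\min\{n,n^2p\}\le\mathrm{rpc}(G)\le K^*\min\{n,n^2p\}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{report}
\emph{Cross-Community Collaborations In Combinatorics},\newline
\texttt{https://255820.x1xx6jdw.asia/workshops//2024/24w5204/report24w5204.pdf}

\end{thebibliography}
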